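# Light paths in polyhedral graphs: why $w(k,3,3)$ has order $k\log k$

## 1. The theorems and what they say

Throughout, $\log=\log_2$, graphs are finite and simple, and plane graphs are drawn on the sphere. A *$k$-path* is a path on $k$ vertices. The *weight* of a subgraph $K$ of $G$ is $w_G(K)=\sum_{v\in V(K)}\deg_G(v)$.

**Theorem 1.** Let $k\ge 4$ and let $G$ be a 3-connected plane graph containing a $k$-path. Then every longest path of $G$ contains a $k$-subpath of weight at most $42\,k\log k$. Hence $w(k,3,3)\le 42\,k\log k$, and $w(k,\delta,\rho)\le 42\,k\log k$ for all $\delta,\rho\ge3$.

**Theorem 2.** For every $k\ge 4$,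
$$\tfrac32\,k\log k+k\;\le\; w(k,3,3)\;\le\; 3k\log k+3k\log\log k+42k .$$
The upper bound is met by a $k$-subpath of any prescribed longest path. Also, every longest path with $p\ge4$ vertices in a 3-connected plane graph has total weight at most $p(3\log p+12)$.

Here is the notation. $\mathcal P(\delta,\rho)$ is the family of 3-connected plane graphs with minimum degree at least $\delta$ and minimum face size at least $\rho$. Every 3-connected plane graph has minimum degree and face sizes at least $3$, so $\mathcal P(3,3)$ is the family of all of them. The number $w(k,\delta,\rho)$ is the smallest integer such that every $G\in\mathcal P(\delta,\rho)$ containing a $k$-path contains a $k$-path $P$ with $w_G(P)\le w(k,\delta,\rho)$. (If no graph of the family contains a $k$-path, the condition is empty and there is nothing to prove.) Since $\mathcal P(\delta,\rho)\subseteq\mathcal P(3,3)$ for $\delta,\rho\ge3$, everything reduces to $\mathcal P(3,3)$.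

So the question is: in a polyhedral graph, how cheap a path on $k$ vertices can we always find, when each vertex costs its degree? Two facts are given. Fabrici and Jendrol' proved that a 3-connected planar graph with a $k$-path has a $k$-path all of whose vertices have degree at most $5k$; adding up gives $w(k,3,3)\le 5k^2$. In the other direction, for every $k\ge4$ there is a 3-connected plane graph in which every $k$-path has weight at least $k\log k$. Conjecture 8.10 in "Light subgraphs of graphs embedded in the plane and in the projective plane" says that $w(k,3,3)=O(k\log_2k)$. Theorem 1 proves it, and Theorem 2 gives $w(k,3,3)=\Theta(k\log k)$ with asymptotic constant between $3/2$ and $3$. For $k=4$, for example, Theorem 2 reads $16\le w(4,3,3)\le 24+12+168=204$.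

Two small examples. In $K_4$ every $4$-path has weight $12$. In the wheel with a hub and a rim of $n\ge k$ vertices, the hub has degree $n$, but a $k$-path on the rim has weight $3k$. A longest path of the wheel contains all vertices, including the expensive hub. So the theorem can only promise a cheap *subpath* of a longest path, and one has to choose which.

Neither 3-connectivity nor planarity can be dropped. Join two vertices by $n\geq 2$ internally disjoint paths with $k-1$ inner vertices each. The result is planar, 2-connected and contains a $k$-path. Without the two hubs only paths on $k-1$ vertices remain, so every $k$-path contains a vertex of degree $n$, and $n$ is arbitrary. As for planarity, for $k\ge3$ and $n\ge k$ the graph $K_{k,n}$ is $k$-connected and contains a $k$-path. Every $k$-path alternates between the sides and so contains a vertex of degree $n$.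

## 2. Longest paths: what counting edges gives

Let $G$ be a 3-connected plane graph and $P=x_1\dots x_p$ a longest path, $p\ge k\ge4$. If the total weight of $P$ is at most $cp$, cut $P$ into $\lfloor p/k\rfloor$ disjoint $k$-blocks and a remainder. Since $p<k(\lfloor p/k\rfloor+1)\le 2k\lfloor p/k\rfloor$, one block has weight less than $2ck$. So we look for bounds on the average degree along $P$.

*If $P$ contains all vertices*, the degrees sum to at most $6p-12$ by Euler's formula, and some block has weight below $12k$. There is no logarithm.

*If $G-V(P)$ has no edges*, we must also count the edges from $P$ to the $m$ outside vertices. They form a bipartite planar graph on $p+m$ vertices, so there are at most $2(p+m)-4$ of them. Each outside vertex has degree at least $3$, so $3m\le 2(p+m)-4$, hence $m\le 2p-4$, and the number of edges is at most $6p-12$. The total weight of $P$ is below $12p$, and some block has weight below $24k$. Again it is linear.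

*In general*, contract each component $H$ of $G-V(P)$ to a single vertex. Each $H$ has at least $3$ neighbours on $P$: otherwise $N_G(H)$, having at most $2$ vertices, would separate $H$ from the rest of $P$. The same computation shows that there are at most $6p-12$ pairs $(x,H)$ with $x\in V(P)$ adjacent to $H$. Here counting stops: it says nothing about the *multiplicity*, the number of edges from $x$ to $H$. Multiplicities do grow. Put a vertex $v$ inside a triangle $ABC$, join it to the corners, and put one more vertex into each of the three new triangles, joined to its corners. Then $A$ has three neighbours inside: $v$, and the new vertices in $AvC$ and $ABv$.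

In this example those three neighbours of $A$ form a path, (vertex in $AvC$), $v$, (vertex in $ABv$). This suggests how to use that $P$ is longest: many edges from $x$ to $H$ should mean a long path in $H$, and a long path in $H$ that attaches to $P$ at two places forces those places to be far apart on $P$.

## 3. Two sides of a vertex of $P$

The tempting form of this statement is: *if $x\in V(P)$ has $b$ neighbours in the component $H$, then they lie on one path of $H$, so $H$ contains a path with $b$ vertices.* After all, the boundaries of the faces around $x$, with $x$ removed, run through the neighbours of $x$ one after the other. The trouble is that $P$ passes through $x$ and divides the faces around $x$ into two groups, and $H$ may attach from both sides. Here is an example where the tempting statement fails.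

Take the triangular bipyramid with apices $n,s$ and equator $a,b,c$, drawn with outer face $nab$; its inner faces are $nbc, nca, sab, sbc, sca$. Into each inner face $ABC$ put a triangle $t_At_Bt_C$, where $t_A$ is joined to $B$ and $C$, $t_B$ to $A$ and $C$, and $t_C$ to $A$ and $B$. The result is a plane triangulation $B$ on $20$ vertices. One can cross a face from $A$ to $B$ through all three new vertices, via $A\,t_B\,t_C\,t_A\,B$. So the route
$$n,\ [nbc],\ b,\ [sab],\ a,\ [nca],\ c,\ [sbc],\ s,\ [sca]$$
gives a path through all vertices of $B$ that starts at $n$. Now take two copies $B,B'$ side by side sharing the vertex $n=:x$, with outer triangles $xyz$ and $xy'z'$. At $x$ the outer face has two angles, one between $xy$ and $xy'$, the other between $xz$ and $xz'$. Add four vertices $c_0,u_1,u_2,w$ with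
$$u_1\sim x,y,\qquad u_2\sim x,y',\qquad w\sim x,z,z',\qquad c_0\sim u_1,u_2,w,x.$$
Put $u_1,c_0,u_2$ (in this order) between $y$ and $y'$, and put $w$ between $z$ and $z'$. The faces $xyu_1$, $xu_1c_0$, $xc_0u_2$, $xu_2y'$, $xzw$, $xwz'$ arise, and the edge $c_0w$ splits what is left into the faces $c_0u_1yzw$ and $c_0u_2y'z'w$. So the graph $G$ is plane.

*$G$ is 3-connected.* Delete two vertices. What remains of $B$ is connected, and so is what remains of $B'$, since both are triangulations and hence 3-connected. If $x$ is left, it joins the two, and all remaining vertices among $u_1,u_2,w,c_0$ are adjacent to $x$. If $x$ and one further vertex $t$ are deleted, consider the two connections $y\,u_1\,c_0\,u_2\,y'$ and $z\,w\,z'$, tied together by $c_0w$. For $t\notin\{z,w,z'\}$ the connection $z\,w\,z'$ is intact, and each remaining vertex among $u_1,u_2,c_0$ is joined to it: $c_0$ by $c_0w$, $u_1$ via $c_0$ or $y$, and $u_2$ via $c_0$ or $y'$. For $t=w$ the connection $y\,u_1\,c_0\,u_2\,y'$ is intact. For $t=z$ or $t=z'$ that connection is intact too, and $w$ is adjacent to $c_0$.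

*A longest path.* Let $P$ consist of the two paths above through $B$ and $B'$, glued at $x$; it has $39$ vertices and misses exactly $H=\{c_0,u_1,u_2,w\}$. It is longest: deleting the $9$ bipyramid vertices from $G$ leaves ten triangles and the claw $H$, so any path of $G$ falls into at most $10$ pieces, each within one of these components. A piece has at most $3$ vertices, because a path in a claw has at most $3$. So every path has at most $9+30=39$ vertices.

Now $x$ has $b=4$ neighbours in $H$, but no path in $H$ has $4$ vertices. On one side of $P$ the neighbours of $x$ are $u_1,c_0,u_2$, which do form a path; on the other side there is only $w$. So the right unit is one *side* of a vertex of $P$. To work with sides we cut the sphere open along $P$.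

## 4. Faces, and the disc obtained by cutting along $P$

We fix for good: $G$ is a 3-connected plane graph and $P=x_1\dots x_p$ is a longest path of $G$, with $p\ge4$.

**(F1)** *Every face is bounded by a cycle. A face has exactly one angle at each vertex on its boundary, and different angles at a vertex belong to different faces.* The first part is the textbook fact for 2-connected plane graphs. For the rest, let $v$ have degree at least $3$. Two different angles at $v$ are bounded by at least three edges in total. If both belonged to $f$, then the cycle $\partial f$ would use three edges at $v$.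

**(F2)** *If distinct faces $f,g$ share two vertices $u\ne w$, then $uw$ is an edge lying on both boundaries.*

*Proof.* Draw a simple closed curve $\gamma\subset f\cup g\cup\{u,w\}$ through $u$ and $w$, one arc in $f$ and one in $g$. It meets $G$ only in $u$ and $w$. The graph $G-\{u,w\}$ is connected, so one side $\Delta$ of $\gamma$ contains no vertex. An edge meeting $\Delta$ lies in $\Delta$, and its ends are vertices on $\gamma$, so they are $u$ and $w$. If there were no such edge, $\Delta\cup\gamma\setminus\{u,w\}$ would be connected and disjoint from $G$, and so $f=g$, a contradiction. So the edge $uw$, and only it, lies in $\Delta$. It cuts $\Delta$ into two pieces disjoint from $G$; one of them borders the arc of $\gamma$ in $f$ and so lies in $f$, and the other lies in $g$. Hence $uw$ is on both boundaries. $\square$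

**Cutting.** Cut the sphere open along $P$. The result is a closed disc $D$ bounded by a cycle $Z$ with $N=2(p-1)$ edges, and a map $\pi:D\to S^2$ which is injective on the interior of $D$ and maps $Z$ onto $P$. The vertices of $Z$ are called *corners*: one copy of $x_1$, one copy of $x_p$, and two copies of every other $x_i$, one for each side of $P$. Put $\mathrm{idx}(q)=i$ if $\pi(q)=x_i$. For $p=4$, say, $Z$ is a hexagon whose corners have indices $1,2,3,4,3,2$ in cyclic order.

Let $G^*=\pi^{-1}(G)$. Edges of $G$ outside $P$ correspond bijectively to edges of $G^*$ outside $Z$, and each face $f$ of $G$ corresponds to a face $f^*$ of $G^*$ in $D$. Each angle of $G$ at $x_i$ sits at exactly one corner over $x_i$. Since a face has only one angle at each of its vertices by (F1), the boundary of $f^*$ maps bijectively onto the cycle $\partial f$. In particular, two different corners on $\partial f^*$ lie over different vertices.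

Along each edge of $Z$ the index changes by exactly $1$. Therefore:

**(Z)** *Any arc of $Z$ between corners of indices $a\ne c$ has at least $|a-c|$ edges. If two different corners have the same index $a$, the two arcs between them have $2(a-1)$ and $2(p-a)$ edges.*

In the hexagon, the two corners of index $2$ are joined by an arc with $2$ edges (through index $1$) and one with $4$ edges.

We use the following about the disc. A *crosscut* is a simple arc in $D$ meeting $Z$ exactly in its two ends. It separates $D$ into two parts, each containing one of the two open arcs of $Z$ between these ends.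

**Components and their corners.** Let $H$ be a component of $G-V(P)$. It lies in the interior of $D$. For a corner $q$ let $b(q,H)$ be the number of $G^*$-edges from $q$ to $H$, and let $A(H)=\{q:b(q,H)\ge1\}$. Then $\pi(A(H))=N_G(H)$. We saw in Section 2 that $|N_G(H)|\ge3$ (this uses $p\ge4$: either $N_G(H)=V(P)$, or $N_G(H)$ separates $H$ from the rest of $P$). So $|A(H)|\ge3$.

Fix an orientation of $Z$. For $q\in A(H)$ let $q^-$ and $q^+$ be the previous and next corners of $A(H)$ around $Z$; they are distinct. Let $\ell^-$ and $\ell^+$ be the numbers of edges of the arcs from $q^-$ to $q$ and from $q$ to $q^+$ without corners of $A(H)$ inside, and put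
$$\beta(q,H)=\min\{\ell^-,\ \ell^+,\ N-\ell^--\ell^+\}.$$
The third number is the length of the arc from $q^+$ to $q^-$ avoiding $q$. For example, if $p=7$, $N=12$, and $A(H)$ consists of corners with indices $2,4,6$ on the same side of $P$, the three arcs have $2,2,8$ edges and $\beta=2$ at each of the three corners. In general, if $|A(H)|=3$, all three values of $\beta$ equal the shortest arc.

## 5. Components do not cross

This section shows that the sets $A(H)$ are nested around $Z$; the counting in Section 7 depends on it.

**Lemma 1.** For distinct components $H,H'$, the set $A(H')$ is contained in a single closed arc of $Z$ between two cyclically consecutive corners of $A(H)$.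

*Proof.* Suppose not.

First let some $r_1\in A(H')$ not be in $A(H)$. Then $r_1$ lies in the open arc between two consecutive corners $q,q'$ of $A(H)$, and by assumption some $r_2\in A(H')$ lies outside the corresponding closed arc. A path from $q$ to $q'$ with all inner vertices in $H$ is a crosscut separating $r_1$ from $r_2$. It must meet a path from $r_1$ to $r_2$ through $H'$. But the two paths have different ends and $H\cap H'=\emptyset$, a contradiction.

Now let $A(H')\subseteq A(H)$. Then there are three corners common to both sets. Contract $H$ and $H'$ to single vertices, and add a vertex outside $D$ adjacent to these three corners. The three vertices and the three corners form a planar $K_{3,3}$, a contradiction. $\square$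

A closed arc between consecutive corners of $A(H)$ contains just two corners of $A(H)$. So $|A(H)\cap A(H')|\le 2$ for distinct components; in particular $A(H)\ne A(H')$.

## 6. Many edges at a corner force long arcs

We now prove the correct version of the statement in Section 3, and then use that $P$ is longest.

**Lemma 2.** Let $q\in A(H)$ and $b=b(q,H)$. Then $\pi(q)\neq\pi(q^-)$ and $\pi(q)\ne\pi(q^+)$, and $H$ contains a path $T$ which contains all $b$ neighbours of $q$ along the edges from $q$ to $H$, has one end adjacent to $q^-$, and has the other end adjacent to $q^+$.

*Proof.* Order the $G^*$-edges at $q$ linearly, from the $Z$-edge towards the predecessor of $q$ to the $Z$-edge towards its successor.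

**Step 1.** *We show that the edges from $q$ to $H$ are consecutive in this order.* Let $qu,qu'$ be two of them and $qy$ an edge strictly between. Together with a $u$–$u'$ path in $H$, the edges $qu,qu'$ form a Jordan curve $J$ which meets $Z$ only at $q$. Both $Z$-edges at $q$ lie outside $J$, and $qy$ starts into the interior of $J$. So $y\notin Z$. If $y\notin H$, the component $H'$ containing $y$ is disjoint from $J$, so it lies inside $J$, and hence $A(H')\subseteq\{q\}$. This contradicts $|A(H')|\ge3$.

Let $e_1,\dots,e_b$ be the edges from $q$ to $H$ in order, $e_i=qp_i$. For $1\le i\le b-1$ let $f_i$ be the face in the angle between $e_i$ and $e_{i+1}$. Let $f_0$ be the face in the angle just before $e_1$, and $f_b$ the one just after $e_b$. These are $b+1$ distinct angles at $\pi(q)$, so the faces are distinct by (F1).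

**Step 2.** *We find the inner pieces of $T$: for $1\le i\le b-1$, the path $S_i=\partial f_i-\pi(q)$ from $p_i$ to $p_{i+1}$ lies in $H$.* If $S_i$ avoids $P$, it is connected in $G-V(P)$ and contains $p_i\in H$, so it lies in $H$. Otherwise it contains a vertex of $P$, so some corner $z\ne q$ lies on $\partial f_i^*$. A crosscut from $q$ to $z$ inside $f_i^*$ leaves $e_i$ and $e_{i+1}$ on different sides, so it separates $p_i$ from $p_{i+1}$. But it is disjoint from the connected set $H$, a contradiction.

**Step 3.** *We find the last piece of $T$, leading to $q^+$.* Let $qy'$ be the edge following $e_b$ at $q$; it may be the $Z$-edge to the successor. The path $\partial f_b-\pi(q)$ runs from $p_b$ to $\pi(y')$ and contains a vertex of $P$: either $y'$ is a corner, or, by Step 1, $y'$ lies in a component different from $H$, and then the path has to leave $H$ through $P$. Let $z$ be the first corner on it (as a path on $\partial f_b^*$), and let $S_b$ be the part from $p_b$ to the vertex just before $z$. Then $S_b\subseteq H$, and its last vertex is adjacent to $z$, so $z\in A(H)$. Since $\partial f_b$ is a cycle of $G$ and $z\neq q$, we have $\pi(z)\ne\pi(q)$.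

Take a crosscut from $q$ to $z$ inside $f_b^*$. It starts in the angle just after $e_b$. So $e_b$, and with it all of $H$, lies on one side, while the successor $Z$-edge of $q$, and with it the open arc from $q$ to $z$ in successor direction, lies on the other. Hence no corner inside that arc is in $A(H)$. So $z=q^+$, and $\pi(q^+)\neq\pi(q)$.

**Step 4.** *The first piece.* Symmetrically, $f_0$ gives a path $S_0\subseteq H$ from a vertex adjacent to $q^-$ to $p_1$, and $\pi(q^-)\ne\pi(q)$.

**Step 5.** *We check that $T=S_0S_1\cdots S_b$ does not run into itself.* Consecutive pieces $S_{j-1},S_j$ share $p_j$. Let $v\in H$ lie on both $\partial f_i$ and $\partial f_j$ with $i<j$. Since both boundaries also contain $\pi(q)$, (F2) says that $\pi(q)v$ is an edge lying on both. On $\partial f_i$ this edge bounds the angle of $f_i$ at $\pi(q)$, and this angle sits at the corner $q$. So the edge is one of the edges from $q$ to $H$, say $e_l$. But $e_l$ lies only on the boundaries of $f_{l-1}$ and $f_l$. So $i=l-1$, $j=l$, and $v=p_j$. Thus different pieces meet only in the vertices $p_j$ at which they are joined, and $T$ is a path. It passes $p_1,\dots,p_b$ in this order. $\square$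

In the example of Section 3, the corner with edges to $u_1,c_0,u_2$ has $T\supseteq u_1c_0u_2$, as it should.

**Lemma 3.** $b(q,H)+1\le\beta(q,H)$ for every $q\in A(H)$.

For $b=1$ this contains something familiar: two consecutive vertices of a longest path cannot both be adjacent to $H$, since one could make a detour through $H$. The general proof is the same detour with more room.

*Proof.* Let $b=b(q,H)\ge1$.

**Step 1.** *The exchange.* Let $R$ be a path in $H$ with at least $b$ vertices whose ends are adjacent to $x_a$ and $x_c$ respectively, $a<c$. (If $R$ is a single vertex, it is both ends.) Then $x_1\dots x_a\,R\,x_c\dots x_p$ is a path. It has at most $p$ vertices, so $R$ has at most $c-a-1$, and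
$$c-a\ge b+1 .$$

**Step 2.** *The arcs next to $q$.* Let $T$ be the path of Lemma 2. The subpath of $T$ from $p_1$ to the end adjacent to $q^+$ contains $p_1,\dots,p_b$, so it has at least $b$ vertices. Its ends are adjacent to $\pi(q)$ and $\pi(q^+)$, which are different. By Step 1, $|\mathrm{idx}(q)-\mathrm{idx}(q^+)|\ge b+1$, so $\ell^+\ge b+1$ by (Z). In the same way, the subpath of $T$ from the end adjacent to $q^-$ to $p_b$ gives $\ell^-\ge b+1$.

**Step 3.** *The opposite arc,* from $q^+$ to $q^-$ avoiding $q$. If $\mathrm{idx}(q^-)\ne\mathrm{idx}(q^+)$, use Step 1 with $R=T$, and (Z). If both indices equal $a$, both ends of $T$ are adjacent to $x_a$. The paths $x_1\dots x_aT$ and $x_p\dots x_aT$ have at most $p$ vertices, so $p-a\ge b$ and $a-1\ge b$. Since $q^-\ne q^+$, by (Z) the arc has $2(a-1)$ or $2(p-a)$ edges, which is at least $2b\ge b+1$. $\square$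

So the number of edges from $P$ to its components is at most $\sum_H\sum_{q\in A(H)}\beta(q,H)$. It remains to bound such a sum for nested sets on a cycle.

## 7. Counting nested gaps

Deleting one edge turns $Z$ into a path, and the sets $A(H)$ into sets of integers. Let $\kappa\ge1$ be real; it will truncate the summands, for a reason that appears in Section 8. Let $Q=\{u_0<u_1<\dots<u_d\}$ be a set of integers with $d\ge2$. Call $[u_{i-1},u_i]$ the *gaps* of $Q$ and $[u_0,u_d]$ its *span*. Put $a_i=u_i-u_{i-1}$, fix $h$ with $a_h=\max_ia_i$, and set
$$\lambda_\kappa(Q)=\sum_{i\ne h}\min(a_i,\kappa).$$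
So each set pays for all of its gaps except the largest.

For example, in $\{0,\dots,4\}$ take $\{0,2,4\}$, $\{0,1,2\}$, $\{2,3,4\}$. The second and third lie in the two gaps of the first. With $\kappa\ge2$ they pay $2+1+1=4=\frac12\cdot4\log4$. Continuing this halving in $\{0,\dots,2^s\}$, with $\kappa$ large, there are $s$ levels and each pays $\frac12 2^s$, in total $\frac12 n\log n$ for $n=2^s$. So a logarithm cannot be avoided, and the next lemma says that it is no worse.

**Lemma 4.** Let $\mathcal Q$ be a family of distinct such sets in $\{0,\dots,n\}$, $n\ge1$, such that for any two members one lies in a gap of the other, or their spans have disjoint interiors. Then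
$$\sum_{Q\in\mathcal Q}\lambda_\kappa(Q)\le n\left(\tfrac12\log\kappa+1\right).$$

*Proof.* Put
$$g(n)=\tfrac12 n\log n\quad(1\le n\le\kappa),\qquad g(n)=n\left(\tfrac12\log\kappa+1\right)-\kappa\quad(n\ge\kappa).$$
At $n=\kappa$ both formulas give $\frac12\kappa\log\kappa$. Clearly $0\le g(n)\le n(\frac12\log\kappa+1)$.

**Step 1.** *We show that $g$ grows enough to pay for the smaller of two merged pieces:*
$$g(S+a)\ge g(S)+g(a)+\min(a,\kappa)\qquad\text{for }1\le a\le S. \tag{1}$$
Let $h(x)=-x\log x-(1-x)\log(1-x)$ be the entropy function. It is concave with $h(0)=0$ and $h(\frac12)=1$, so $h(x)\ge2x$ on $[0,\frac12]$. There are four cases.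

1. $S+a\le\kappa$. Then $g(S+a)-g(S)-g(a)=\frac12(S+a)\,h\!\left(\frac{a}{S+a}\right)\ge a$.
2. $a\le\kappa\le S$. Then $g(S+a)-g(S)=a(\frac12\log\kappa+1)\ge\frac12a\log a+a=g(a)+a$.
3. $\kappa\le a\le S$. Then $g(S+a)-g(S)-g(a)=-\kappa+\kappa+\kappa=\kappa$.
4. $a\le S<\kappa<S+a$. Inserting the formulas, what we need is
$$\tfrac12S\log\tfrac{\kappa}{S}+\tfrac12a\log\tfrac{\kappa}{a}\ge\kappa-S .$$
Here $\kappa/2<S<\kappa$ and $a\in[\kappa-S,S]$. The left side is concave in $a$, so it suffices to check the two ends of this interval. At $a=\kappa-S$ it equals $\frac12\kappa\,h\!\left(\frac{\kappa-S}{\kappa}\right)\ge\kappa-S$, as $\frac{\kappa-S}\kappa\le\frac12$. At $a=S$ it equals $S\log\frac\kappa S$. This is concave in $S$ and agrees with the linear function $\kappa-S$ at $S=\kappa/2$ (both are $\kappa/2$) and at $S=\kappa$ (both are $0$), so it is at least $\kappa-S$ in between.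

By (1), $g$ is superadditive and nondecreasing on the positive integers.

**Step 2.** *We prove $\sum_{Q\in\mathcal Q}\lambda_\kappa(Q)\le g(n)$ by induction on $n$, working from the outermost sets inwards.* For $n=1$ there are no sets, as $d\ge2$, and $g(1)=0$. Let $n\ge2$. "Lies in a gap of" is a strict partial order on $\mathcal Q$: it is transitive, and a gap is shorter than the span since $d\ge2$. Two maximal members do not lie in gaps of each other, so their spans have disjoint interiors. Every other member lies in a gap of a maximal one.

Consider a maximal member with gap lengths $a_1,\dots,a_d$ and span length $m=a_1+\dots+a_d$. Every gap is shorter than $n$, so by induction the members lying in its gaps contribute at most $\sum_ig(a_i)$. Now start with $S=a_h$ and add the other $a_i$ one at a time. Each is at most $a_h$, so at most the current sum, and (1) applies each time. Altogether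
$$\sum_{i}g(a_i)+\sum_{i\ne h}\min(a_i,\kappa)\le g(m).$$
So a maximal member, together with everything in its gaps, contributes at most $g(m)$. The span lengths $m$ of the maximal members sum to at most $n$; as $g$ is superadditive and nondecreasing, the total is at most $g(n)$. $\square$

**Lemma 5.** $\displaystyle\sum_H\sum_{q\in A(H)}\min(\beta(q,H),\kappa)\le3N\left(\tfrac12\log\kappa+1\right).$

*Proof.* Delete an edge of $Z$ to obtain a path with vertices $0,\dots,N-1$.

**Step 1.** *We check that the sets $A(H)$ satisfy the hypothesis of Lemma 4 with $n=N-1$.* They are distinct and have at least three elements. Let $A(H)=\{u_0<\dots<u_d\}$, and let $H'\neq H$. By Lemma 1, $A(H')$ lies in a gap of $A(H)$ or in $[0,u_0]\cup[u_d,N-1]$. In the latter case, if $A(H')$ lies in $[0,u_0]$ or in $[u_d,N-1]$, the spans have disjoint interiors. Otherwise $A(H')$ has elements at most $u_0$ and elements at least $u_d$, and none in between. The largest of the former and the smallest of the latter bound a gap of $A(H')$, and $A(H)$ lies in it.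

**Step 2.** *We show $\sum_{q\in Q}\min(\beta(q),\kappa)\le3\lambda_\kappa(Q)$ for $Q=A(H)$.* For $1\le i\le d-1$ we have $\beta(u_i)\le\min(a_i,a_{i+1})$. Charge $u_i$ to $a_i$ if $i<h$, and to $a_{i+1}$ if $i\ge h$. This uses each of $a_1,\dots,a_{h-1},a_{h+1},\dots,a_d$ once, so these corners contribute at most $\lambda_\kappa(Q)$. For $u_0$, the arc to the next corner has $a_1$ edges, and the arc between its two neighbouring corners $u_1,u_d$ that avoids $u_0$ has $a_2+\dots+a_d$. So
$$\beta(u_0)\le\min(a_1,\;a_2+\dots+a_d)\le\sum_{i\ne h}a_i ,$$
by the second entry if $h=1$ and by the first if $h\ne1$. Hence $\min(\beta(u_0),\kappa)\le\lambda_\kappa(Q)$, because $\min(\cdot,\kappa)$ is subadditive. The same holds for $u_d$, by symmetry.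

Lemma 4 now gives the bound $3(N-1)(\frac12\log\kappa+1)\le3N(\frac12\log\kappa+1)$. $\square$

The last part of Step 2 is where the third entry in $\beta$ is needed: without the opposite arc, the extreme corners could charge the largest gap.

## 8. From $\log p$ to $\log k$ by truncation

Without truncation, Lemmas 3 and 5 bound the average degree along $P$ by $O(\log p)$, so some $k$-block has weight $O(k\log p)$. This is not enough: $p$ may be arbitrarily large compared with $k$. The loss is not in the estimates either. At the end of Section 10 we shall see graphs in which the average degree over a longest path really is of order $\log p$.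

The way out is to count each multiplicity only up to a threshold $\kappa$ depending on $k$ alone. The truncated average is then $O(\log\kappa)$. If a block has truncated weight *less than* $\kappa$, then none of its terms can have reached the threshold, so its truncated weight is its true weight.

**Truncated weight.** For $x\in V(P)$ put
$$w'(x)=\deg_{G[V(P)]}(x)+\sum_{q:\,\pi(q)=x}\ \sum_{H:\,q\in A(H)}\min(b(q,H),\kappa),$$
and $w'(P')=\sum_{x\in V(P')}w'(x)$ for a subpath $P'$. Without the truncation, $w'(x)$ would be $\deg_G(x)$. The planar graph $G[V(P)]$ has at most $3p$ edges. By Lemma 3, Lemma 5 and $N<2p$,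
$$\sum_{x\in V(P)}w'(x)\le6p+3N\left(\tfrac12\log\kappa+1\right)\le p(3\log\kappa+12). \tag{2}$$

*Proof of Theorem 1.* Let $p\ge k$; this holds because $G$ contains a $k$-path.

**Step 1.** *Choose the block.* Take $\lfloor p/k\rfloor$ disjoint $k$-subpaths of $P$. Since $p<2k\lfloor p/k\rfloor$, by (2) one of them, $P'$, has
$$w'(P')\le2k(3\log\kappa+12)=6k(\log\kappa+4).$$

**Step 2.** *Choose $\kappa$ so that nothing is truncated on $P'$.* Let $\kappa=k^5$. For $k\ge4$ we have $\log k\le k/2$ and $4\le k$, so $6(5\log k+4)\le6(\frac52k+k)=21k<k^4$. Hence $w'(P')\leq 6k(5\log k+4)<k^5=\kappa$. Every term $\min(b(q,H),\kappa)$ occurring in $w'(P')$ is then less than $\kappa$, so it equals $b(q,H)$.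

**Step 3.** *Conclude.* Therefore $w_G(P')=w'(P')\le6k(5\log k+4)\le42\,k\log k$, using $4\le2\log k$. Here $P$ was any longest path, and $G$ any member of $\mathcal P(3,3)$ containing a $k$-path. Since $\mathcal P(\delta,\rho)\subseteq\mathcal P(3,3)$ for $\delta,\rho\ge3$, the bounds on $w(k,3,3)$ and $w(k,\delta,\rho)$ follow. $\blacksquare$

**The weight of a longest path.** The last statement of Theorem 2 is now immediate. The number $\beta(q,H)$ is the minimum of three numbers with sum $N$, so by Lemma 3, $b(q,H)+1\le\beta(q,H)\le N/3<p$. With $\kappa=p$ nothing is truncated anywhere, and (2) gives $w_G(P)\le p(3\log p+12)$. This needs only $p\ge4$.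

## 9. The leading constant $3$

Two things were wasteful in the proof of Theorem 1. The threshold $k^5$ was far too large. More seriously, we averaged over all of $P$ but used only the $\lfloor p/k\rfloor$ blocks, which for $p$ just below $2k$ cost a factor of nearly $2$. To avoid this we count only the corners over the blocks. The corners on the remainder of $P$ still belong to sets $A(H)$, and the next lemma deals with the sets that lie partly in the arc we count and partly outside it.

**Lemma 6.** Let $I$ be an arc of $Z$ with $n\ge1$ edges and let $J$ be the complementary arc, with $N-n\ge1$ edges. Then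
$$\sum_H\ \sum_{q\in A(H)\cap I}\min(\beta(q,H),\kappa)\le3n\left(\tfrac12\log\kappa+1\right)+2n+(N-n).$$

*Proof.* Number the vertices of $I$ as $0,\dots,n$. For $Q=A(H)$ with $Q\cap I\ne\emptyset$ write $Q\cap I=\{u_0<\dots<u_d\}$, $d\ge0$, and $a_i=u_i-u_{i-1}$. These corners are cyclically consecutive in $Q$, and the remaining elements of $Q$ are interior vertices of $J$.

**Step 1.** *We prepare the use of Lemma 4 on $I$: the sets $Q\cap I$ with $|Q\cap I|\ge3$ satisfy its hypothesis.* They are distinct, as two different sets $Q,Q'$ share at most two corners. By Lemma 1, $Q'$ lies in one closed arc between consecutive corners of $Q$. Either this arc is a gap $[u_{i-1},u_i]$ inside $I$, or it meets $I$ only within $[0,u_0]\cup[u_d,n]$. In the first case $Q'\cap I$ lies in a gap of $Q\cap I$. In the second, $Q'\cap I$ lies in $[0,u_0]$ or in $[u_d,n]$, and then the spans have disjoint interiors; or it has elements on both sides and none in $(u_0,u_d)$, and then $Q\cap I$ lies in a gap of $Q'\cap I$.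

**Step 2.** *Sets inside $I$.* If $Q\subseteq I$, then $Q$ contributes at most $3\lambda_\kappa(Q)$, exactly by Step 2 in the proof of Lemma 5.

**Step 3.** *Sets not inside $I$ with at least two corners in $I$.* Let $Q\not\subseteq I$ and $d\ge1$. If $d\ge2$, the corners $u_1,\dots,u_{d-1}$ contribute at most $\lambda_\kappa(Q\cap I)$, by the charging in Lemma 5. If $d=1$, there are no such corners. The corners $u_0,u_d$ contribute at most $2(u_d-u_0)$, since $\beta(u_0)\le a_1$ and $\beta(u_d)\le a_d$.

We claim that the intervals $[u_0,u_d]$ of these sets $Q$ have disjoint interiors, so that these extreme corners contribute at most $2n$ in total. Let $Q'$ be another such set, with interval $[u_0',u'_{d'}]$. The closed arc of $Q$ containing $Q'$ is not a gap inside $I$, because $Q'\not\subseteq I$. So $Q'\cap(u_0,u_d)=\emptyset$, and symmetrically $Q\cap(u_0',u'_{d'})=\emptyset$. If the interiors overlapped, then neither would contain an end of the other, so the two intervals would be equal. Then $Q'$ contains $u_0$ and $u_d$, and so does the closed arc of $Q$ containing $Q'$. The only corners of $Q$ in that arc are its ends, so its ends are $u_0$ and $u_d$. It is not a gap inside $I$, so it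 is the arc from $u_d$ to $u_0$ containing $J$. But $Q$ has an element in the interior of $J$, a contradiction.

**Step 4.** *Sets with one corner in $I$.* Let $Q\cap I=\{u\}$. The other corners $y_0,\dots,y_s$ of $Q$, $s\ge1$, lie in this order in the interior of $J$. The two neighbours of $u$ in $Q$ are $y_0$ and $y_s$, so $\beta(u)\le N-\ell^--\ell^+$, which is the length of the span $[y_0,y_s]\subseteq J$. For two such sets $Q,Q'$ these spans have disjoint interiors: $Q'$ contains a vertex of $I$, so the closed arc of $Q$ containing $Q'$ is not one of those inside $[y_0,y_s]$. It is the arc between $u$ and $y_0$ or the one between $u$ and $y_s$. Hence all corners of $Q'$ in the interior of $J$ lie on one side of $[y_0,y_s]$. So these corners contribute at most $N-n$ in total.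

**Step 5.** *Add up.* The terms $3\lambda_\kappa(Q)$ of Step 2 and $\lambda_\kappa(Q\cap I)$ of Step 3 belong to sets with $|Q\cap I|\ge3$. By Step 1 and Lemma 4 they sum to at most $3n(\frac12\log\kappa+1)$. The remaining contributions are at most $2n$ and $N-n$. $\square$

*Proof of the upper bound in Theorem 2.* Let $p\ge k$ and $g=\lfloor p/k\rfloor$. Consider the vertices $x_1,\dots,x_{gk}$.

**Step 1.** *We bound their total truncated weight by $gk(3\log\kappa+24)$.* If $gk=p$, this follows from (2). Let $gk<p$. The corners over $x_1,\dots,x_{gk}$ form one arc $I$ of $Z$, through the copy of $x_1$, with $n=2(gk-1)$ edges, and $N-n=2(p-gk)\le2k$. By Lemmas 3 and 6, together with $p<2gk$,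
$$\sum_{i\le gk}w'(x_i)\le6p+3n\left(\tfrac12\log\kappa+1\right)+2n+(N-n)$$
$$\le12gk+3gk\log\kappa+6gk+4gk+2k\le gk(3\log\kappa+24).$$

**Step 2.** *Choose the block and the threshold.* One of the $g$ consecutive $k$-blocks, $P'$, has $w'(P')\le k(3\log\kappa+24)$. Let $\kappa=64k\log k$, so that $\log\kappa=6+\log k+\log\log k$ and
$$k(3\log\kappa+24)=k(3\log k+3\log\log k+42).$$
As $\log k\le k/2$, we have $\log\log k\le\log k-1$, so this is at most $k(6\log k+39)\le k(6\log k+19.5\log k)<64k\log k=\kappa$.

**Step 3.** *Conclude.* As in Section 8, no term is truncated on $P'$, so $w_G(P')=w'(P')\le3k\log k+3k\log\log k+42k$, and $P'$ is a subpath of the prescribed longest path $P$. $\blacksquare$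

## 10. Stacked icosahedra: the lower bound

We need a graph in which every $k$-path meets many expensive vertices. The two-level triangle of Section 2, iterated, does this.

**Definition.** The *depth-$0$ content* of a triangle is empty. The *depth-$d$ content* of a triangle $ABC$ consists of a vertex $v$ (its *centre*) adjacent to $A,B,C$, together with depth-$(d-1)$ contents in the triangles $vBC$, $AvC$, $ABv$.

The depth-$1$ content is a single vertex; the depth-$2$ content is the example in Section 2, with $4$ vertices.

**Step 1.** *We record three properties of contents, each by induction on $d$, with trivial start $d=0$.*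

1. Each corner of the triangle has $2^d-1$ neighbours in the content. For the corner $A$, these are $v$ and its neighbours in the contents of $AvC$ and $ABv$, so the numbers satisfy $c_d=1+2c_{d-1}$.
2. A path inside a depth-$d$ content has at most $2^d-1$ vertices. It meets $v$ at most once, and without $v$ it falls into at most two paths, each inside one depth-$(d-1)$ content, as there are no edges between these contents. So it has at most $1+2(2^{d-1}-1)$ vertices.
3. Any two corners, say $A$ and $B$, are joined by a path whose inner vertices are $2^d-1$ vertices of the content. For $d=0$ take the edge $AB$. For $d\ge1$ go from $A$ through the content of $AvC$ to $v$, then through the content of $vBC$ to $B$; this has $2(2^{d-1}-1)+1$ inner vertices.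

**Step 2.** *The graph.* Let $k\ge4$ and $d=\lfloor\log k\rfloor\ge2$. Let $G_d$ be obtained from the icosahedron by inserting a depth-$d$ content in every face. It is a plane triangulation, hence 3-connected. Say that a content vertex has *height* $h$, $0\le h\le d-1$, if it is the centre of a depth-$(h+1)$ content. By property 1, applied to the three depth-$h$ contents around it, its degree is $3+3(2^h-1)=3\cdot2^h$. The icosahedron vertices have height $d$; their degree is $5+5(2^d-1)=5\cdot2^d$.

**Step 3.** *$G_d$ contains a $k$-path.* Take three consecutive vertices of a path in the icosahedron and two distinct faces, one at each of the two edges. By property 3, going through the contents of these faces gives a path with $3+2(2^d-1)=2^{d+1}+1>k$ vertices.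

**Step 4.** *We show that every $k$-path visits many high vertices.* Let $R$ be any $k$-path in $G_d$ and let $M_j$ be the number of its vertices of height at least $j$, $0\le j\le d$. Deleting all vertices of height at least $j$ from $G_d$ leaves disjoint depth-$j$ contents with no edges between them. So $R$ without these $M_j$ vertices consists of at most $M_j+1$ paths, each with at most $2^j-1$ vertices by property 2. Hence $k\le M_j+(M_j+1)(2^j-1)$, that is,
$$M_j\ge\frac{k+1}{2^j}-1 . \tag{3}$$
Also $M_0=k$. Since $k\ge2^d$, (3) gives $M_d>0$, so $M_d\ge1$.

**Step 5.** *We add up the degrees level by level.* For $h\le d-1$,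
$$3\cdot2^h=3\Bigl(1+\sum_{j=1}^h2^{j-1}\Bigr),\qquad\text{and}\qquad 5\cdot2^d=3\Bigl(1+\sum_{j=1}^{d-1}2^{j-1}\Bigr)+\tfrac72\,2^d .$$
A vertex of height $h$ is counted in $M_0,\dots,M_h$, so
$$w(R)=3M_0+3\sum_{j=1}^{d-1}2^{j-1}M_j+\tfrac72\,2^dM_d. \tag{4}$$
By (3) and $M_d\ge1$,
$$w(R)\ge3k+3\sum_{j=1}^{d-1}\Bigl(\frac{k+1}2-2^{j-1}\Bigr)+\tfrac72\,2^d=3k+\tfrac32(d-1)(k+1)+2\cdot2^d+3 ,$$
where we used $3\sum_{j=1}^{d-1}2^{j-1}=\frac32\,2^d-3$. Since $d>\log k-1$ and $2^d>k/2$,
$$w(R)>3k+\tfrac32k(\log k-2)+k=\tfrac32k\log k+k .$$
As $G_d\in\mathcal P(3,3)$ contains a $k$-path, $w(k,3,3)\ge\frac32k\log k+k$. Together with Section 8 (the weight of a longest path) and Section 9, this proves Theorem 2. $\blacksquare$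

**The average over a longest path of $G_d$.** The same graphs justify the claim made at the start of Section 8. Take any $d\ge2$ and a longest path $P$ of $G_d$, with $p$ vertices; by Step 3, $p>2^{d+1}$. The proof of (3) works for $P$ with $p$ in place of $k$, and (4) holds for $P$. So
$$w(P)\ge3p+\tfrac32(d-1)(p+1)-\left(\tfrac32\,2^d-3\right)\ge\tfrac32(d-1)p .$$
Deleting the $12$ icosahedron vertices leaves at most $13$ pieces of $P$, each with at most $2^d-1$ vertices, so $p\le12+13(2^d-1)<13\cdot2^d$ and $d>\log p-4$. Hence the average degree over $P$ exceeds $\frac32(\log p-5)$, which is unbounded as $d$ grows. For fixed $k$, the average of the true degrees over $P$ therefore cannot yield a bound depending on $k$ alone; the average of the truncated ones does.
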